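# Continua in stable slices of dissipative Hénon maps

## 1. The first guess: contraction of volume makes stable slices totally disconnected

Consider a (generalized) complex Hénon map
$$f(x,y)=(y,\,P(y)-\delta x),\qquad \deg P=d\ge 2,\quad \delta\in\mathbb C\setminus\{0\}.$$
It is a polynomial automorphism of $\mathbb C^2$ with constant Jacobian determinant $\delta$ and inverse $f^{-1}(X,Y)=\bigl((P(X)-Y)/\delta,\;X\bigr)$. Let $K^+$ (resp. $K^-$) be the set of points with bounded forward (resp. backward) orbit, and $J^\pm=\partial K^\pm$.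

For a saddle periodic point $p$, the stable manifold $W^s(p)=\{q:\operatorname{dist}(f^n(q),f^n(p))\to0\}$ is an injectively immersed copy of $\mathbb C$. Let $\xi:\mathbb C\to W^s(p)$ be a uniformization. The *stable slice* is $W^s(p)\cap K^-$. Topological statements about it refer to the intrinsic topology of $W^s(p)$, that is, to the set $\xi^{-1}(W^s(p)\cap K^-)\subset\mathbb C$. A small example of a saddle: for $f(x,y)=(y,y^2-\delta x)$ with $0<\delta<1$, the point $(1+\delta,1+\delta)$ is fixed. The eigenvalues there solve $\lambda^2-2(1+\delta)\lambda+\delta=0$. One of them is $1+\delta+\sqrt{1+\delta+\delta^2}>1$, and the product is $\delta$, so the other lies in $(0,1)$.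

When $|\delta|<1$ one has $W^s(p)\cap K^-=W^s(p)\cap J^-$. The class notes "DYNAMICS OF POLYNOMIAL AUTOMORPHISMS OF $\mathbb C^2$" (https://www.math.stonybrook.edu/~ebedford/ClassNotesHenon.pdf) ask:

**Question 8.1.** Suppose that $|\delta|<1$. Is the stable slice $W^s(p)\cap K^-=W^s(p)\cap J^-$ always totally disconnected?

The natural first guess is yes. A theorem of Dujardin and Lyubich says so when $f$ is sufficiently dissipative: if $|\delta|<d^{-2}$, the stable slice is totally disconnected for every saddle point. Let us test the guess by hand.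

**Test 1: the limit $\delta=0$.** This is no longer a Hénon map, but it shows what strong contraction does. The map $(x,y)\mapsto(y,P(y))$ collapses each line $\{y=y_0\}$ to a point, so these lines play the role of stable manifolds. Every point that has a preimage lies on the curve $\{y=P(x)\}$. The line meets this curve where $P(x)=y_0$, in at most $d$ points. So the slice is finite.

**Test 2: $P(y)=y^2+c$ with $|c|\ge 10$, and any $0<|\delta|<1$.** A point of $W^s(p)\cap K^-$ has bounded forward orbit too, so it lies in $K=K^+\cap K^-$. We show that $K$ is totally disconnected. This suffices: $\xi$ is continuous and injective, so a connected set in $\xi^{-1}(K)$ maps to a connected subset of $K$, a single point, and hence is a point itself.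

Write orbits as $f^j(x_0,x_1)=(x_j,x_{j+1})$ with $x_{j+1}=x_j^2+c-\delta x_{j-1}$. If the orbit is bounded and $M=\sup|x_j|$, then $M^2\le 2M+|c|$, so $M\le M_0:=1+\sqrt{1+|c|}$. Hence $K=\{|x_j|\le M_0\text{ for all }j\}$ is compact. Moreover
$$x_j^2=x_{j+1}+\delta x_{j-1}-c\in \overline D:=\{|w+c|\le 2M_0\},\qquad |w|\ge|c|-2-2\sqrt{1+|c|}=:m^2\ \text{ on }\overline D .$$
For $|c|=10$ we have $m^2>1.3$, and $m^2$ increases with $|c|$, so $m>1$. The convex set $\overline D$ omits $0$. Let $s$ be a branch of the square root on it. The compact sets $s(\overline D)$ and $-s(\overline D)$ are disjoint, and $x_j$ lies in one of them. This gives a continuous map $K\to\{\pm\}^{\mathbb Z}$. If two orbits $(x_j),(x_j')$ have the same code, then, as $|s'|\le\frac1{2m}$,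
$$|x_j-x_j'|\le\tfrac1{2m}\bigl(|x_{j+1}-x_{j+1}'|+|x_{j-1}-x_{j-1}'|\bigr)\le\tfrac1m\sup_i|x_i-x_i'| .$$
Since $m>1$, the orbits coincide. So $K$ injects continuously into a Cantor set and is totally disconnected.

So the guess passes both tests. Nevertheless it is false.

**Theorem A.** There exist a polynomial $P$ with $\deg P\ge2$, a number $\delta$ with $0<|\delta|<1$, and a saddle periodic point $p$ of $f(x,y)=(y,P(y)-\delta x)$ such that $\xi^{-1}(W^s(p)\cap K^-)\subset\mathbb C$ contains a compact connected set with more than one point, containing $\xi^{-1}(p)$. The connected component of $\xi^{-1}(p)$ in $\xi^{-1}(W^s(p)\cap K^-)$ is then unbounded. So the answer to Question 8.1 is negative.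

**Theorem B.** There is $r_0<1$ such that for every $\delta\in\mathbb C$ with $r_0\le|\delta|<1$ there is $d_0(\delta)$ with the following property. For every $d\ge d_0(\delta)$ there is a polynomial $P$ of degree $d$ for which $f(x,y)=(y,P(y)-\delta x)$ satisfies the conclusion of Theorem A. The conclusion also holds (for some saddle) for all $(P',\delta')$ with $\deg P'=d$ in a neighborhood of $(P,\delta)$.

The argument does not determine, for fixed $d$, the exact range of $|\delta|$ in which total disconnectedness holds.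

## 2. A solenoid that expands volume

The inverse iterate $f^{-N}$ expands volume: its Jacobian is $J=\delta^{-N}$, $|J|>1$. Volume expansion alone does not forbid a solenoid. On $\mathbb C^*\times\mathbb C$ consider, for $k\ge2$,
$$F(z,u)=\Bigl(z^k,\;\tfrac Jk z^{1-k}u+cz\Bigr),\qquad \det DF=kz^{k-1}\cdot\tfrac Jk z^{1-k}=J .$$
Along the circle $|z|=1$ it expands by $k$, and transversally it contracts by $|J|/k<1$ as soon as $|J|<k$.

Suppose for a moment that $f^{-N}=F$ near $|z|=1$. Put $z=e^\zeta$ and look for a graph $u=\varphi(\zeta)$ over the line $i\mathbb R$ such that $F$ sends the point over $\zeta/k$ to the point over $\zeta$. This means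
$$\varphi(\zeta)=\tfrac Jk e^{(1-k)\zeta/k}\varphi(\zeta/k)+ce^{\zeta/k}.$$
On bounded continuous functions on $i\mathbb R$ the right side is a sup-norm contraction with factor $|J|/k$, so there is exactly one such $\varphi$. On this leaf $f^N$ acts as $\zeta\mapsto\zeta/k$, so the leaf converges to the fixed point over $\zeta=0$ under $f^N$. The backward orbit of every leaf point stays in $\{|z|=1\}$ with $u$ bounded. So a whole real line would lie in $W^s(p)\cap K^-$.

So the task is to find a Hénon map $f$ with $|\delta|<1$ and an iterate $f^{-N}$ that is close to such an $F$ on a solid torus. Close will be enough (Section 9).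

## 3. Two obstructions: polynomial hulls and action

The plan is to approximate a model by compositions of polynomial shears and a homothety, and then turn the composition into one Hénon map. Let $\mathcal E$ be the group generated by the elementary shears $(x,y)\mapsto(x,y+q(x))$ and $(x,y)\mapsto(x+q(y),y)$, $q$ polynomial. It contains $SL(2,\mathbb C)$, which is generated by linear shears, and it is normalized by homotheties (if $e$ is an elementary shear, so is $v\mapsto c\,e(v/c)$). The approximating maps will be $\sigma E$ with $E\in\mathcal E$ and $\sigma\in\mathbb C^*$. They have Jacobian $\sigma^2$.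

**Definition (polynomial hull).** For a compact $X\subset\mathbb C^2$, the hull $\widehat X$ is the set of $q$ with $|Q(q)|\le\sup_X|Q|$ for all polynomials $Q$. $X$ is *polynomially convex* (p.c.) if $\widehat X=X$.

Closed balls are p.c. The circle $\{(z,0):|z|=1\}$ is not, since by the maximum principle its hull contains the disc $\{(x,0):|x|\le1\}$. The loop $\{(z,z^{-1}):|z|=1\}$ is p.c.: on its hull the polynomial $xy-1$ vanishes and $|x|,|y|\le1$, so $|x|=1$ and $y=1/x$. Polynomial automorphisms map p.c. sets to p.c. sets.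

**The round torus fails.** Let $A_a=\{a^{-1}\le|z|\le a\}$ with $a>1$, and let $\overline{\mathbb D}_s=\{|u|\le s\}$, $\overline{\mathbb D}=\overline{\mathbb D}_1$. The first attempt is to approximate the map $F$ of Section 2 on $A_a\times\overline{\mathbb D}$ by maps $\sigma_jE_j$. Suppose they converge uniformly there. Their components are polynomials, so by the maximum principle in $x$ they are uniformly Cauchy on the whole polydisc $\{|x|\le a,|y|\le1\}$. The limit is holomorphic inside, its first component is $x^k$ by the identity theorem, and its Jacobian is the constant $J\neq0$. But the first row of its derivative is $(kx^{k-1},0)$, which vanishes at $x=0$: a contradiction. The trouble is exactly that the torus is not p.c. and approximation spreads to the hull. So the torus must be placed around a p.c. loop.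

**Definition (action).** Put $\omega=dx\wedge dy$ and $\alpha=-y\,dx$, so $d\alpha=\omega$. The *action* of a loop $\ell$ is $\oint_\ell\alpha$.

For example, $z\mapsto(z,z^{-1})$ on the unit circle has action $-\oint z^{-1}dz=-2\pi i$, and $z\mapsto(z,z^{-2})$ has action $0$. If $h$ is a holomorphic automorphism of $\mathbb C^2$ with Jacobian $1$, then $h^*\alpha-\alpha$ is closed on $\mathbb C^2$, hence exact, so $h$ preserves actions. Consequently $\sigma E$ multiplies actions by $\sigma^2$. If maps $\sigma_jE_j$ converge uniformly near $\ell$ to $F$ with Jacobian $J$, their derivatives converge as well and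
$$\oint_{F\circ\ell}\alpha=J\oint_\ell\alpha .\tag{1}$$

**The loop $(z,z^{-1})$ fails.** Use the coordinates $\iota(z,u)=(z,z^{-1}+\eta z^mu)$ around it and a solenoid map $g(z,u)=(z^k,z^j(\beta u+c_0))$ with $c_0\ne0$. Since $\iota^*\omega=\eta z^m\,dz\wedge du$ and $(\iota g)^*\omega=kz^{k-1}\eta z^{mk+j}\beta\,dz\wedge du$, the Jacobian of $\iota g\iota^{-1}$ is the constant $J$ only if $\beta=J/k$. The core is sent to $z\mapsto(z^k,z^{-k}+\eta c_0z^{mk+j})$. For this loop to be injective $mk+j$ must be prime to $k$; in particular $mk+j\ne-k$. Its action is then $-\oint z^{-k}kz^{k-1}dz=-2\pi ik$, and (1) forces $J=k$. The transverse factor is then $J/k=1$ and the contraction is gone.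

Both obstructions vanish for the p.c. loop $(z,z^{-2})$ of action $0$, since (1) then asks only that the image loop have action $0$.

## 4. The bent solenoid and its polynomial convexity

Take $\iota(z,u)=(z,z^{-2}+\eta z^mu)$ and $g(z,u)=(z^k,z^j(\frac Jku+c_0))$. Constant Jacobian forces $k-1+mk+j=m$, so the core image has second component $z^{-2k}+\eta c_0z^{m+1-k}$. With $m=k$ the last exponent is $1$ and $j=1-k^2$. We fix $k=6$, $c_0=\frac23$, $\eta=\frac12$ and put, on $\mathbb C^*\times\mathbb C$,
$$\iota(z,u)=\bigl(z,\;z^{-2}+\tfrac12z^6u\bigr),\qquad g_s(z,u)=\bigl(z^6,\;z^{-35}(\tfrac s6u+\tfrac23)\bigr),\qquad 0<|s|\le\tfrac32 .$$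
The map $\iota$ is a biholomorphism of $\mathbb C^*\times\mathbb C$ onto itself, and
$$\iota g_s(z,u)=\bigl(z^6,\;z^{-12}+\tfrac12z(\tfrac s6u+\tfrac23)\bigr).\tag{2}$$
Here $\iota^*\omega=\frac12z^6dz\wedge du$ and $(\iota g_s)^*\omega=6z^5\cdot\frac12z\cdot\frac s6\,dz\wedge du=s\,\iota^*\omega$. So $\iota g_s\iota^{-1}$ has Jacobian $s$. With $S_s(z,u)=(z,su)$, also $\iota S_s\iota^{-1}$ has Jacobian $s$.

**Injectivity.** We check that $\iota g_s$ is injective on $\mathbb C^*\times\{|u|<\frac65\}$. Put $v=\frac s6u+\frac23$. Then $|v-\frac23|<\frac14\cdot\frac65=0.3<\frac13=\frac23\sin\frac\pi6$, so $v\neq0$ and $|\arg v|<\frac\pi6$. If two points have the same image, then $z_1^6=z_2^6$ and $z_1v_1=z_2v_2$. So $v_1/v_2$ is a sixth root of unity with argument less than $\pi/3$ in modulus. Hence $v_1=v_2$, $z_1=z_2$, $u_1=u_2$.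

**Textbook facts on hulls.** Oka–Weil: a function holomorphic near a p.c. compact $X\subset\mathbb C^2$ is a uniform limit on $X$ of polynomials. Applied to $\widehat X$, it gives: if $F$ is holomorphic near $\widehat X$, then $\sup_{\widehat X}|F|=\sup_X|F|$. We call this the *hull principle*. In $\mathbb C$, a compact set with connected complement is p.c.

**Lemma 1.** Let $1<a\le1.02$. (i) $\iota(A_a\times\overline{\mathbb D}_s)$ is p.c. for $0<s\le1$. (ii) $X_s:=\iota g_s(A_a\times\overline{\mathbb D})$ is p.c. for $0<|s|\le\frac32$.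

*Proof.* (i) On the set, $|x^2y-1|=|\frac12z^8u|\le\frac12a^8<1$. This polynomial bound passes to the hull, so $x\ne0$ on the hull. Now $x$, $1/x$ and $(y-x^{-2})/(\frac12x^6)$ are holomorphic near the hull. By the hull principle, hull points satisfy $a^{-1}\le|x|\le a$ and $|u|\le s$, where $(x,y)=\iota(x,u)$. So they lie in the set.

(ii) With $v=\frac s6u+\frac23$ we have on $X_s$
$$|x^2y-1|=|\tfrac12z^{13}v|\le\tfrac12a^{13}\bigl(\tfrac14+\tfrac23\bigr)<1 ,$$
because $1.02^{13}<1.3$. So $x\ne0$ on $\widehat{X_s}$, and as in (i) $a^{-6}\le|x|\le a^6$ there. The function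
$$M=(y-x^{-2})^6/x$$
is holomorphic near $\widehat{X_s}$ and equals $2^{-6}v^6$ on $X_s$. Its values on $X_s$ form $2^{-6}M_s$ with $M_s=\{v^6:|v-\frac23|\le|s|/6\}$. Since $|s|/6\le\frac14<\frac13$, the disc of these $v$ lies in the sector $|\arg v|<\frac\pi6$, on which $v\mapsto v^6$ is injective. So $M_s$ is a closed topological disc in the plane, its complement is connected, and it is p.c. in $\mathbb C$. If $q\in\widehat{X_s}$ had $M(q)\notin2^{-6}M_s$, some polynomial in $M$ would be larger in modulus at $q$ than its supremum on $X_s$, against the hull principle. So $M(q)=2^{-6}v^6$ with $|v-\frac23|\le|s|/6$. Write $q=(x,y)$ and choose $z$ with $z^6=x$. Then $(y-x^{-2})^6=(\frac12vz)^6$, so $y-x^{-2}=\frac12vz\zeta$ with $\zeta^6=1$. Replacing $z$ by $\zeta z$, which does not change $z^6$, gives $q=(z^6,z^{-12}+\frac12zv)$ with $z\in A_a$. So $q\in X_s$. $\square$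

## 5. Hamiltonian isotopies with p.c. images are limits of shears

We now prove that the two obstructions of Section 3 are the only ones along an isotopy; this is the Andersén–Lempert method.

A family $F_t$ $(t\in[0,1])$ of holomorphic maps is *piecewise $C^1$ in $t$* if $(t,q)\mapsto F_t(q)$ is continuous and $[0,1]$ is a finite union of closed intervals on each of which $\partial_tF_t(q)$ exists (one-sided at the ends) and is continuous in $(t,q)$.

**Lemma 2.** (a) A p.c. compact $X$ in an open set $W\subset\mathbb C^2$ has a p.c. compact neighborhood contained in $W$.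
(b) Let $U\subset\mathbb C^2$ be open and $F_t:U\to\mathbb C^2$ $(t\in[0,1])$ injective holomorphic maps, jointly continuous in $(t,q)$. Then $\mathcal F(t,q)=(t,F_t(q))$ is a homeomorphism of $[0,1]\times U$ onto a relatively open subset of $[0,1]\times\mathbb C^2$. In particular, if $L\subset F_{t_*}(U)$ is compact, then $L\subset F_t(U)$ for $t$ near $t_*$.

*Proof.* (a) Let $B$ be a closed ball with $X\subset\operatorname{int}B$. For $q\in B\setminus W$ there is, as $q\notin\widehat X$, a polynomial $p_q$ with $\sup_X|p_q|<1<|p_q(q)|$. By compactness of $B\setminus W$, finitely many of them, $p_1,\dots,p_r$, satisfy $\max_i|p_i|>1$ on $B\setminus W$. Then $\{v\in B:|p_i(v)|\le1\ \forall i\}$ is p.c., is contained in $W$, and is a neighborhood of $X$.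

(b) Let $B\subset U$ be a small closed ball about $q_*$ and $3r=\operatorname{dist}(F_{t_*}(q_*),F_{t_*}(\partial B))$, which is positive by injectivity. For $t$ near $t_*$ we have $|F_t-F_{t_*}|<r$ on $B$. Let also $|w-F_{t_*}(q_*)|<r$. Along the straight-line homotopy from $F_t-w$ to $F_{t_*}-F_{t_*}(q_*)$ the modulus on $\partial B$ stays above $3r-r-r>0$. So $\deg(F_t,B,w)=\deg(F_{t_*},B,F_{t_*}(q_*))$. The latter is nonzero, since an injective holomorphic map between equal dimensions has nonvanishing Jacobian and preserves orientation. Hence $w\in F_t(B)$. As $B$ was arbitrarily small, $\mathcal F$ is open. It is continuous and injective, so it is a homeomorphism onto its open image. That image contains $\{t_*\}\times L$, hence $\{t\}\times L$ for $t$ near $t_*$, by compactness of $L$. $\square$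

**Lemma 3 (Lie–Trotter).** Let $Y=Y_1+\dots+Y_m$ be polynomial vector fields on $\mathbb C^2$, each $Y_i$ complete with flow $\phi^i$, and let $\phi$ be the local flow of $Y$. Let $C$ be compact such that $\phi_r(q)$ exists for $q\in C$, $0\le r\le T$. With $\Psi_h=\phi^m_h\circ\dots\circ\phi^1_h$, we have $\Psi^n_{T/n}\to\phi_T$ uniformly on $C$.

*Proof.* Let $D$ be the closed $1$-neighborhood of $\{\phi_r(q):q\in C,0\le r\le T\}$, let $B$ be a closed ball containing the $1$-neighborhood of $D$, and let $\Lambda$ be a Lipschitz constant of $Y$ on $B$. For small $h_0$ and $0\le h\le h_0$, $\phi_h$ is defined on $D$ with trajectories in $B$, so $|\phi_h(q)-\phi_h(q')|\le e^{\Lambda h}|q-q'|$ on $D$. Both $\Psi_h$ and $\phi_h$ are the identity at $h=0$ and have $h$-derivative $Y$ there, so $|\Psi_h-\phi_h|\le C_1h^2$ on $D$. Let $h=T/n\le h_0$ and $e_j=|\Psi_h^j(q)-\phi_{jh}(q)|$ with $q\in C$. As long as $e_j\le1$, the point $\Psi_h^j(q)$ lies in $D$ and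
$$e_{j+1}\le|(\Psi_h-\phi_h)(\Psi_h^jq)|+|\phi_h(\Psi_h^jq)-\phi_h(\phi_{jh}q)|\le C_1h^2+e^{\Lambda h}e_j .$$
By induction $e_j\le C_1jh^2e^{\Lambda T}\le C_1Th\,e^{\Lambda T}$ for $j\le n$, once $h$ is so small that the last quantity is $<1$. It tends to $0$ with $h$. $\square$

**Proposition 4.** Let $U\subset\mathbb C^2$ be a connected open set, $K\subset U$ compact, and $F_t:U\to\mathbb C^2$ $(t\in[0,1])$ injective holomorphic maps, piecewise $C^1$ in $t$. Suppose

1. $F_t^*\omega=j(t)\omega$ with $j(t)\in\mathbb C^*$ constant on $U$;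
2. $F_t^*\alpha-j(t)\alpha$ is exact on $U$;
3. for each $t$ there is a p.c. compact $L_t$ with $F_t(K)\subset\operatorname{int}L_t\subset L_t\subset F_t(U)$.

Then $F_1\circ F_0^{-1}$ is a uniform limit, on a neighborhood of $F_0(K)$, of maps $\sigma E$, where $E\in\mathcal E$ and $\sigma$ is a fixed number with $\sigma^2=j(1)/j(0)$.

*Proof.*

**Step 1 (reduce to Jacobian $1$ and to short times).** Let $\sigma(t)$ be continuous with $\sigma(t)^2=j(t)$; it is piecewise $C^1$. Put $\tilde F_t=\sigma(t)^{-1}F_t$. Then $\tilde F_t^*\omega=\omega$. Since $\alpha$ is homogeneous of degree $2$ under homotheties, $\tilde F_t^*\alpha-\alpha=j(t)^{-1}(F_t^*\alpha-j(t)\alpha)$ is exact. Condition 3 holds with $\sigma(t)^{-1}L_t$. It suffices to approximate $\tilde F_1\tilde F_0^{-1}$ by elements of $\mathcal E$, because $\sigma(1)E\sigma(0)^{-1}=\frac{\sigma(1)}{\sigma(0)}E'$ with $E'\in\mathcal E$. Approximations compose: if each $\tilde F_{t_{i+1}}\tilde F_{t_i}^{-1}$ is approximable on a neighborhood of $\tilde F_{t_i}(K)$, then their composition is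 approximable on a neighborhood of $\tilde F_{t_0}(K)$. So we may split $[0,1]$, and we assume $C^1$ dependence on $t$.

**Step 2 (single-valued Hamiltonians, from condition 2).** Let $X_t=\partial_t\tilde F_t\circ\tilde F_t^{-1}$ on $\tilde F_t(U)$. It is holomorphic in the space variable, because difference quotients in $t$ converge locally uniformly, and it is jointly continuous by Lemma 2(b). From $0=\frac{d}{dt}\tilde F_t^*\omega=\tilde F_t^*\,d(i_{X_t}\omega)$ the form $i_{X_t}\omega$ is closed. Cartan's formula and $d\alpha=\omega$ give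
$$\frac d{dt}\tilde F_t^*\alpha=\tilde F_t^*(i_{X_t}\omega)+d\bigl(\tilde F_t^*(i_{X_t}\alpha)\bigr).$$
For a loop $\ell\subset U$, $\oint_\ell\tilde F_t^*\alpha=\oint_\ell\alpha$ does not depend on $t$. Integrating the formula over $\ell$ we get $\oint_{\tilde F_t(\ell)}i_{X_t}\omega=0$. Every loop in $\tilde F_t(U)$ is of the form $\tilde F_t(\ell)$, so $i_{X_t}\omega=dH_t$ with $H_t$ holomorphic on $\tilde F_t(U)$. In coordinates, $X_t=(\partial_yH_t,-\partial_xH_t)$. Fix $q_0\in U$ and normalize $H_t(\tilde F_t(q_0))=0$. Then $H_t(\tilde F_t(q))=\int_{q_0}^q\tilde F_t^*(i_{X_t}\omega)$ is jointly continuous in $(t,q)$. By Lemma 2(b), so is $H_t(q)$ on its domain.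

**Step 3 (polynomial Hamiltonians, from condition 3).** Fix $t_*$ and let $L$ be the p.c. set for $\tilde F_{t_*}$. Choose a compact neighborhood $K'\subset U$ of $K$ and a compact $L'\subset\operatorname{int}L$ with $\tilde F_{t_*}(K')\subset\operatorname{int}L'$. By Lemma 2(b) and continuity there are a compact interval $I$, a neighborhood of $t_*$ in $[0,1]$, and $r_0>0$ such that for $t\in I$ we have $L\subset\tilde F_t(U)$ and the closed $r_0$-neighborhood of $\tilde F_t(K')$ lies in $L'$.

Let $s<t$ in $I$ and $\epsilon>0$. The function $(r,q)\mapsto H_r(q)$ is uniformly continuous on $I\times L$, and each $H_r$ is holomorphic near $L$. So Oka–Weil on $L$ gives polynomials $Q_r$, piecewise constant in $r\in[s,t]$, with $\sup_L|Q_r-H_r|<\epsilon$. Write $X_Q=(\partial_yQ,-\partial_xQ)$. By Cauchy estimates $|X_{Q_r}-X_r|\le C\epsilon$ on $L'$, with $C$ independent of $\epsilon$. Let $\Lambda=\sup\{\|DX_r(v)\|:r\in I,v\in L'\}<\infty$.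

For $q\in K'$ let $q(r)=\tilde F_r(q)$, so $\dot q=X_r(q)$, and let $\hat q$ solve $\dot{\hat q}=X_{Q_r}(\hat q)$, $\hat q(s)=q(s)$. As long as $|\hat q(r)-q(r)|\le r_0$, the segment from $q(r)$ to $\hat q(r)$ lies in $L'$ and
$$|X_{Q_r}(\hat q)-X_r(q)|\le C\epsilon+\Lambda|\hat q-q| .$$
Gronwall's inequality gives $|\hat q(r)-q(r)|\le C\epsilon(r-s)e^{\Lambda(r-s)}$. For small $\epsilon$ this is $<r_0$, so $\hat q$ never leaves $L'$, exists on $[s,t]$, and the estimate holds throughout. So $\tilde F_t\tilde F_s^{-1}$ is approximated, uniformly on $\tilde F_s(K')$, by finite compositions of time maps of flows of polynomial Hamiltonians, each defined on the compact set where it is needed.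

**Step 4 (polynomial Hamiltonian flows are limits of shears).** A homogeneous polynomial of degree $m$ is a linear combination of $(x+jy)^m$, $0\le j\le m$ (a Vandermonde determinant). So a polynomial Hamiltonian is, up to a constant, a finite sum of functions $c\,\ell^m$ with $\ell$ linear and $m\ge1$. The field of $c\,\ell^m$ is $cm\,\ell^{m-1}e$ with $e=(\ell_y,-\ell_x)$ and $\ell(e)=0$. So $\ell$ is constant along orbits, the field is complete, and its time-$h$ map is $v\mapsto v+hcm\,\ell(v)^{m-1}e$. Choose $A\in SL(2,\mathbb C)$ with $\ell\circ A=x$. Conjugation by $A$ gives $w\mapsto w+hcm\,x^{m-1}A^{-1}e$, and the first coordinate of $A^{-1}e$ is $\ell(e)=0$. This is an elementary shear, so the time-$h$ map lies in $\mathcal E$. By Lemma 3 polynomial Hamiltonian time maps are uniform limits of elements of $\mathcal E$ on compact sets where the flow exists. The domain of a flow is open, so such a set may be enlarged to a compact neighborhood, and the approximations of successive factors compose. So $\tilde F_t\tilde F_s^{-1}$ is a uniform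 limit on $\tilde F_s(K')$ of elements of $\mathcal E$.

**Step 5 (patch the times).** By a Lebesgue number argument, subdivide $[0,1]$ into finitely many intervals $[t_i,t_{i+1}]$, each contained in some $I$ as in Step 3, and compose as in Step 1. $\square$

## 6. A path of p.c. loops from $(z,z^{-2})$ to $(z^6,z^{-12}+\frac13z)$

To apply Proposition 4 we must deform the core $\gamma_0(z)=(z,z^{-2})=\iota(z,0)$ to its image $\gamma_1(z)=(z^6,z^{-12}+\frac13z)=\iota g_s(z,0)$ through embedded p.c. loops of action $0$. The device is to move to a position where $y$ alone is injective on the circle; then $x$ may be changed freely without losing injectivity. For $z\in S^1$ concatenate the following four families.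

* **(L1)** $\mathrm{Rot}_r(z,z^{-2})$ with $\mathrm{Rot}_r(x,y)=(x\cos r-y\sin r,\,x\sin r+y\cos r)$, $r\in[0,\frac\pi2]$. It ends at $(-z^{-2},z)$.
* **(L2)** $(-z^{-2},\,z+\mu z^{-12})$, $\mu\in[0,\frac1{24}]$.
* **(L3)** $(x_t,y)=\bigl(-(1-t)z^{-2}+tz^6,\;z+\frac1{24}z^{-12}\bigr)$, $t\in[0,1]$.
* **(L4)** $(z^6,\;c_rz+\mu_rz^{-12})$, $r\in[0,1]$, with $c_r,\mu_r>0$ affine in $r$, from $(1,\frac1{24})$ to $(\frac13,1)$.

Step (L2) cannot be dropped. Without it (L3) would end at $(z^6,z)$, whose hull contains the disc $\{(w^6,w):|w|\le1\}$.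

Reparametrize the concatenation as $\gamma_t$, $t\in[0,1]$. Its coefficients are continuous and piecewise $C^1$ in $t$.

**Lemma 5.** Each $\gamma_t|_{S^1}$ is injective with $\gamma_t'(z)\neq0$ on $S^1$, has zero action, and $\gamma_t(S^1)$ is p.c.

*Proof.* *The loop $\gamma_0$.* It is embedded and $\oint y\,dx=\oint z^{-2}dz=0$. On the hull $x^2y=1$, $|x|\le1$, $|y|\le1$, so $|x|=1$ and $y=x^{-2}$.

*(L1) and (L2).* These loops are images of $\gamma_0$, respectively of $(-z^{-2},z)$ under the shear $y\mapsto y+\mu(-x)^6$, under polynomial automorphisms of Jacobian $1$. All the properties are preserved.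

*(L3), embedding and action.* For $z\ne\tilde z$ in $S^1$ we have $\frac1{24}|z^{-12}-\tilde z^{-12}|\le\frac12|z-\tilde z|<|z-\tilde z|$, so $y$ is injective on $S^1$; also $y'=1-\frac12z^{-13}\neq0$. The action is
$$-\oint\bigl(z+\tfrac1{24}z^{-12}\bigr)\bigl(2(1-t)z^{-3}+6tz^5\bigr)dz ,$$
where only the powers $z^{-2},z^6,z^{-15},z^{-7}$ occur. So it vanishes.

*(L3), polynomial convexity.* At $t=0$ this is (L2). Let $t>0$. Then $x_t^2=(1-t)^2z^{-4}-2t(1-t)z^4+t^2z^{12}$ and $dy=(1-\frac12z^{-13})dz$. In the product the power $z^{-1}$ arises only from $z^{12}\cdot z^{-13}$, so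
$$\oint x_t^2\,dy=-\pi i\,t^2\ne0 .\tag{3}$$
Let $\Lambda=y(S^1)$, a Jordan curve with interior $\Omega$. By Walsh's theorem polynomials are dense in the algebra $A(\Omega)$ of functions continuous on $\overline\Omega$ and holomorphic in $\Omega$. So the closure in $C(S^1)$ of the polynomials in $y$ corresponds, via the homeomorphism $y:S^1\to\Lambda$, to $A(\Omega)|_\Lambda$. By Carathéodory's theorem the Riemann map extends to a homeomorphism of the closures, so this algebra corresponds to the disc algebra in $C(S^1)$. By Wermer's maximality theorem it is a maximal closed subalgebra of $C(S^1)$. It does not contain $x_t^2$: if $q_n(y)\to x_t^2$ uniformly with polynomials $q_n$, then $\oint x_t^2dy=\lim\oint q_n(y)\,dy=0$, contrary to (3). Hence polynomials in $(x_t,y)$ are dense in $C(S^1)$, which we identify with $C(\gamma)$ for $\gamma=(x_t,y)(S^1)$. If $q\in\widehat\gamma$, evaluation at $q$ is bounded by the supremum on $\gamma$ and extends to a character of $C(\gamma)$. Such a character is evaluation at a point of $\gamma$, and comparing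 coordinates shows $q\in\gamma$.

*(L4).* Write $c,\mu$ for $c_r,\mu_r$. We have $x'=6z^5\neq0$. If $\tilde z^6=z^6$, then $\tilde z^{-12}=z^{-12}$, so equal $y$ forces $\tilde z=z$. In $\oint(cz+\mu z^{-12})6z^5dz$ only $z^6$ and $z^{-7}$ occur, so the action is $0$. For the hull: on the loop $x^2y-\mu=cz^{13}$, hence $(x^2y-\mu)^6=c^6x^{13}$, and this identity passes to the hull. If $x=0$ it says $\mu^6=0$, impossible. So $x\ne0$ on the hull, and the hull principle for $1/x$, together with $|x|\le1$, gives $|x|=1$. Write $x=w^6$. Then $x^2y-\mu=cw^{13}\zeta$ with $\zeta^6=1$. Since $\zeta^{13}=\zeta$, replacing $w$ by $\zeta w$ gives $y=\mu w^{-12}+cw$ with $|w|=1$, a point of the loop. $\square$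

## 7. Area-preserving tubes around the loops

Next we thicken $\gamma_t$ to embeddings $\Phi_t$ of a thin tube, with Jacobian $1$, that agree with the model at both ends.

**Lemma 6.** There are $a_1>1$, $\epsilon_1>0$ and holomorphic injective maps $\Phi_t$ $(t\in[0,1])$ on $V_1=\operatorname{int}A_{a_1}\times\{|w|<\epsilon_1\}$, piecewise $C^1$ in $t$, with $\Phi_t(z,0)=\gamma_t(z)$, $\det D\Phi_t=1$, and, where defined,
$$\Phi_0(z,\tfrac12z^6u)=\iota(z,u),\qquad\Phi_1(z,\tfrac12z^6u)=\iota g_1(z,u).\tag{4}$$
Moreover there are $a\in(1,a_1)$ with $a\le1.02$, and $\epsilon_2\in(0,\epsilon_1)$, such that for every $t$ there is a p.c. compact $L_t$ with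
$$\Phi_t(A_a\times\{|w|\le\epsilon_2\})\subset\operatorname{int}L_t\subset L_t\subset\Phi_t(V_1).\tag{5}$$

*Proof.*

**Step 1 (a holomorphic normal field).** We need $v_t$ holomorphic near $S^1$ with $\det(\gamma_t',v_t)=1$. On $S^1$ write $\gamma_t'=(x_t',y_t')$ and let $n_t=(-\overline{y_t'},\overline{x_t'})/|\gamma_t'|^2$, so $\det(\gamma_t',n_t)=1$. It is jointly continuous and piecewise $C^1$ in $t$. The $n_t$ form a compact family in $C(S^1)$, so their Fejér means, which are Laurent polynomials with coefficients piecewise $C^1$ in $t$, converge to $n_t$ uniformly in $(t,z)$. Fix one order $M$ such that the mean $F_Mn_t$ satisfies $|\det(\gamma_t',F_Mn_t)-1|<\frac12$ on $S^1$ for all $t$. Then $\tilde v_t=F_Mn_t/\det(\gamma_t',F_Mn_t)$ is holomorphic on a fixed neighborhood of $S^1$ and $\det(\gamma_t',\tilde v_t)=1$.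

**Step 2 (prescribe the ends).** To get (4) we want $v_0:=(0,1)$ and $v_1:=(0,\frac1{6z^5})$. They satisfy $\det(\gamma_i',v_i)=1$, so $v_i-\tilde v_i=\nu_i\gamma_i'$; the function $\nu_i$ is holomorphic near $S^1$, being a quotient of first components whose denominator, $1$ or $6z^5$, has no zeros there. Put
$$v_t=\tilde v_t+\bigl((1-t)\nu_0+t\nu_1\bigr)\gamma_t' .$$
Then $\det(\gamma_t',v_t)=1$, and at $t=0,1$ this is the prescribed field.

**Step 3 (correct the Jacobian).** Let $\kappa_t=\det(v_t',v_t)$ and
$$\Phi_t(z,w)=\gamma_t(z)+\varpi_t(z,w)v_t(z),\qquad\varpi_t=\frac{2w}{1+\sqrt{1+2\kappa_tw}},$$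
where $\varpi_t$ solves $\varpi+\frac12\kappa_t\varpi^2=w$ for small $w$. In $\det D\Phi_t$ the term of $\partial_z\Phi_t$ parallel to $v_t$ drops out, so
$$\det D\Phi_t=\partial_w\varpi_t\,\det(\gamma_t'+\varpi_tv_t',v_t)=\partial_w\varpi_t(1+\kappa_t\varpi_t)=\partial_w\bigl(\varpi_t+\tfrac12\kappa_t\varpi_t^2\bigr)=1 .$$
For $t=0,1$ both $v_t'$ and $v_t$ have first component $0$, so $\kappa_t=0$ and $\varpi_t=w$. Thus $\Phi_0(z,w)=(z,z^{-2}+w)$ and $\Phi_1(z,w)=(z^6,z^{-12}+\frac13z+\frac w{6z^5})$, and $w=\frac12z^6u$ gives (4); compare (2).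

**Step 4 (one tube size for all $t$).** We claim that suitable $a_1,\epsilon_1$ make all $\Phi_t$ injective on $V_1$. Otherwise there are $t_n\to t$ and points $(z_n,w_n)\neq(z_n',w_n')$ with the same $\Phi_{t_n}$-image, $w_n,w_n'\to0$, $z_n\to z\in S^1$, $z_n'\to z'\in S^1$. In the limit $\gamma_t(z)=\gamma_t(z')$, so $z=z'$. But $D\Phi_t(z,0)$ is invertible and $D\Phi_{t'}(q)$ is jointly continuous in $(t',q)$. By the quantitative inverse function theorem $\Phi_{t'}$ is injective on a fixed ball about $(z,0)$ for $t'$ near $t$, a contradiction.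

**Step 5 (p.c. neighborhoods).** For (5): the p.c. set $\gamma_t(S^1)\subset\Phi_t(V_1)$ has, by Lemma 2(a), a p.c. compact neighborhood $L\subset\Phi_t(V_1)$. By Lemma 2(b), $L\subset\Phi_{t'}(V_1)$ for $t'$ near $t$. By continuity $\Phi_{t'}(A_a\times\{|w|\le\epsilon_2\})\subset\operatorname{int}L$ if $t'$ is near $t$ and $a-1$, $\epsilon_2$ are small. Finitely many such neighborhoods cover $[0,1]$; take the smallest $a$ and $\epsilon_2$, and decrease $a$ so that $a\le1.02$. $\square$

Fix $a$, $\epsilon_2$ from Lemma 6, and fix $\epsilon\in(0,1)$ with $\frac12a^6\epsilon\le\epsilon_2$. Put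
$$T=A_a\times\overline{\mathbb D},\qquad K=\iota(T).$$

**Proposition 7.** Let $1<|J|\le\frac32$ and $\sigma^2=J$. For every $\kappa>0$ there is $E\in\mathcal E$ with $\sup_K\|\sigma E-\iota g_J\iota^{-1}\|<\kappa$.

*Proof.* The plan is to shrink the torus to a thin tube, carry the tube along $\gamma_t$, and fatten the result. Let $U=\iota(\operatorname{int}A_{a'}\times\{|u|<\frac65\})$ with some $a'>a$. We apply Proposition 4 three times.

**Stage I (shrink).** $F=\iota S_s\iota^{-1}$ on $U$, compact set $K$, $s$ decreasing from $1$ to $\epsilon$. These maps are injective with Jacobian $s$. The image $\iota(A_a\times\overline{\mathbb D}_s)$ of $K$ is p.c. by Lemma 1(i), so condition 3 holds by Lemma 2(a).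

**Stage II (carry).** $F_t=\Phi_t\Phi_0^{-1}$ on $\Phi_0(V_1)$, compact set $\iota(A_a\times\overline{\mathbb D}_\epsilon)$, which by (4) and the choice of $\epsilon$ lies in $\Phi_0(A_a\times\{|w|\le\epsilon_2\})$. The Jacobian is $1$, and condition 3 is (5). By (4), $F_1$ maps $\iota(z,\epsilon u)$ to $\iota g_1(z,\epsilon u)=\iota g_\epsilon(z,u)$.

**Stage III (fatten).** $F=\iota g_s\iota^{-1}$ on $U$, compact set $K$, $s$ running along a $C^1$ path from $\epsilon$ to $J$ in $\{0<|s|\le\frac32\}$. By Section 4 these maps are injective on $U$ with Jacobian $s$. The images $X_s$ of $K$ are p.c. by Lemma 1(ii), so condition 3 holds by Lemma 2(a).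

**Exactness (condition 2 in all stages).** The form $F^*\alpha-j\alpha$ is closed on a domain biholomorphic to annulus $\times$ disc, with $H_1$ generated by $\gamma_0(S^1)$. The image of $\gamma_0$ is $\gamma_0$, $\gamma_t$, $\gamma_1$ in Stages I, II, III. All have zero action by Lemma 5, so the period $\oint_{F(\gamma_0)}\alpha-j\oint_{\gamma_0}\alpha$ is $0$.

**Composition.** Proposition 4 approximates $F_{\rm end}F_{\rm start}^{-1}$ near $F_{\rm start}$ of the compact set. Stages I and II start at the identity, and Stage III starts at $\iota g_\epsilon\iota^{-1}$. On $K$ the composition is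
$$\iota(z,u)\mapsto\iota(z,\epsilon u)\mapsto\iota g_\epsilon(z,u)\mapsto\iota g_J(z,u),$$
that is, $\iota g_J\iota^{-1}$. Each factor is approximated on a neighborhood of the compact set where it is applied, so the approximations compose. Homotheties normalize $\mathcal E$, so the result is (product of three scalars)$\cdot E$. The product squares to $\epsilon\cdot1\cdot J/\epsilon=J$, so it is $\pm\sigma$, and $-\mathrm{id}\in SL(2,\mathbb C)\subset\mathcal E$ absorbs the sign. $\square$

## 8. Runge's theorem turns a composition into one Hénon map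

For a polynomial $Q$ (possibly $0$) let $h_Q(x,y)=(y,Q(y)-\delta x)$, and let $R$ be multiplication by $-\delta$. Direct computation gives
$$h_Qh_0(x,y)=R\bigl(x,\;y-\tfrac1\delta Q(-\delta x)\bigr),\qquad h_0h_Q(x,y)=R\bigl(x-\tfrac1\delta Q(y),\;y\bigr).\tag{6}$$
So every map $R\circ e$, with $e$ an elementary shear, is a product of two maps $h_Q$ with the same $\delta$ and different $Q$. A single $P$ can imitate several $Q$'s if the orbit visits far-apart discs, on each of which $P$ is prescribed independently.

**Proposition 8.** Let $E\in\mathcal E$ with $E^{-1}=e_1\cdots e_n$, $n\ge1$, the $e_i$ elementary shears (the identity is allowed, so $n$ may be increased at will). Let $\delta\ne0$, $\sigma=(-\delta)^{-n}$, $G=\sigma E$, $N=2n$. For every $\kappa>0$ there are $d_0\ge2$ and a translation $\tau$ such that for every $d\ge d_0$ there is $P$ of degree $d$ for which $f(x,y)=(y,P(y)-\delta x)$ satisfies $\sup_K\|\tau^{-1}f^{-N}\tau-G\|<\kappa$.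

*Proof.*

**Step 1 (factor $G^{-1}$ into maps $h_{P_i}$).** We have $G^{-1}=E^{-1}\sigma^{-1}=e_1\cdots e_nR^n$. Put $e_i'=R^{-i}e_iR^i$, again an elementary shear. Since $Re_i'=R^{-(i-1)}e_iR^i$, the product $(Re_1')\cdots(Re_n')$ telescopes to $e_1\cdots e_nR^n=G^{-1}$. By (6), $G^{-1}=h_{P_N}\circ\dots\circ h_{P_1}$ for some polynomials $P_i$.

**Step 2 (write $G$ as a recursion).** For $(x_N,x_{N+1})\in K$ put $x_{i-1}=(P_i(x_i)-x_{i+1})/\delta$, $i=N,\dots,1$. Then $h_{P_i}(x_{i-1},x_i)=(x_i,x_{i+1})$, so $G(x_N,x_{N+1})=(x_0,x_1)$. Let $\rho'>1+\sup|x_i|$ over $K$ and $0\le i\le N+1$.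

**Step 3 (separate the steps and choose $P$).** Put $c_i=3\rho'i$ for $1\le i\le N$, $c_0=c_N$, $c_{N+1}=c_1$, $\tau(x,y)=(x+c_N,y+c_1)$. The discs $\overline D(c_i,\rho')$, $1\le i\le N$, are disjoint and their union has connected complement. By Runge's theorem there is a polynomial $P_*$ uniformly as close as we wish, on $\overline D(c_i,\rho')$ for all $1\le i\le N$, to
$$X\mapsto c_{i+1}+\delta c_{i-1}+P_i(X-c_i).$$
For every $d>\max(1,\deg P_*)$, adding a sufficiently small nonzero multiple of $X^d$ gives $P$ of exact degree $d$ with the same closeness.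

**Step 4 (follow the orbit).** Iterating $f^{-1}(X,Y)=((P(X)-Y)/\delta,X)$ from $(X_N,X_{N+1})=\tau(x_N,x_{N+1})=(x_N+c_N,x_{N+1}+c_{N+1})$ means applying $X_{i-1}=(P(X_i)-X_{i+1})/\delta$. We claim $X_{i}=c_{i}+x_{i}+o(1)$ uniformly on $K$, as the Runge error tends to $0$, for $i=N,\dots,0$. If it holds for $i$ and $i+1$, where $1\le i\le N$, then $X_i\in\overline D(c_i,\rho')$ because $|x_i|<\rho'-1$, and
$$X_{i-1}=\tfrac1\delta\bigl(c_{i+1}+\delta c_{i-1}+P_i(x_i)-c_{i+1}-x_{i+1}\bigr)+o(1)=c_{i-1}+x_{i-1}+o(1).$$
So $f^{-N}\tau(x_N,x_{N+1})=(X_0,X_1)=(c_0+x_0,c_1+x_1)+o(1)=\tau G(x_N,x_{N+1})+o(1)$, because $c_0=c_N$. $\square$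

## 9. A leaf of the solenoid survives perturbation

Let $1<|J|\le\frac32$, let $f(x,y)=(y,P(y)-\delta x)$ with $\deg P\ge2$, let $N\ge1$ and let $\tau$ be a translation, and suppose that $\tau^{-1}f^{-N}\tau$ is uniformly close to $\iota g_J\iota^{-1}$ on $K$.

**Logarithmic coordinates.** The union of the sets $\iota g_J(T)$, $1\le|J|\le\frac32$, is compact in $\mathbb C^*\times\mathbb C$, and $\iota^{-1}$ is uniformly continuous near it. So $\tilde g:=\iota^{-1}\tau^{-1}f^{-N}\tau\iota$ is defined on $T$ with values in $\mathbb C^*\times\mathbb C$, and it is uniformly close to $g_J$, with closeness controlled uniformly in $J$. In particular its first component is $z^6$ times a function close to $1$, whose principal logarithm we take. With $\mathbf e(\zeta,u)=(e^\zeta,u)$ we get $\tilde g\,\mathbf e=\mathbf e\,\hat g$, where on $\{|\mathrm{Re}\,\zeta|\le\log a,|u|\le1\}$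
$$\hat g(\zeta,u)=\bigl(6\zeta+\varepsilon_1(\zeta,u),\,W(\zeta,u)\bigr),\qquad W(\zeta,u)=e^{-35\zeta}\bigl(\tfrac J6u+\tfrac23\bigr)+\varepsilon_2(\zeta,u).$$
The $\varepsilon_i$ are continuous, holomorphic in the interior, and $2\pi i$-periodic in $\zeta$. For every $\epsilon_*>0$ there is $\kappa>0$, independent of $f,N,\tau$ and $J$, such that
$$\sup_K\|\tau^{-1}f^{-N}\tau-\iota g_J\iota^{-1}\|<2\kappa\ \Longrightarrow\ |\varepsilon_1|,|\varepsilon_2|\le\epsilon_* .\tag{7}$$

Let $\rho=\frac{19}{20}$, $b=\min(\frac12\log a,\frac1{2000})$, $S^\circ=\{|\mathrm{Re}\,\zeta|<b\}$, $S_c=\{|\mathrm{Re}\,\zeta|\le b/2\}$. If $|\varepsilon_i|\le\epsilon_*$, then for $|\mathrm{Re}\,\zeta|<b$, $|u|\le\rho$ the first partial derivatives of $\varepsilon_i$ are at most $\beta:=\epsilon_*/b$, by Cauchy on discs of radius $b$ in $\zeta$ (as $2b\le\log a$) and in $u$ (as $b\le\frac1{20}$).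

**Proposition 9.** There is $\epsilon_*>0$, depending only on $a$, such that if $|\varepsilon_1|,|\varepsilon_2|\le\epsilon_*$ and $|\delta|^{-N}<5$, then $f$ has a saddle point $p$ with $f^N(p)=p$ for which $\xi^{-1}(W^s(p)\cap K^-)$ contains a nondegenerate continuum containing $\xi^{-1}(p)$.

*Proof.* Choose $\epsilon_*$ so small that
$$\epsilon_*\le b,\quad\epsilon_*\le\tfrac1{100},\quad\beta\le\tfrac1{100},\quad\beta\bigl(1+\tfrac2b\bigr)\le1,\quad\tfrac\beta5\bigl(33+\tfrac{0.6}b\bigr)\le0.2 .$$
Note $e^{35b}<1.02$.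

**Step 1 (the base map over a given graph).** We solve the first component of $\hat g$ for the preimage. Let $\mathcal G$ be the set of holomorphic $\varphi:S^\circ\to\{|u|\le\rho\}$, complete in the sup norm. For $\varphi\in\mathcal G$, Cauchy gives $|\varphi'|\le2/b$ on $S_c$, so $\zeta\mapsto\varepsilon_1(\zeta,\varphi(\zeta))$ has derivative at most $\beta(1+\frac2b)\le1$ there. For $\zeta'\in S^\circ$ the map $\zeta\mapsto\frac16(\zeta'-\varepsilon_1(\zeta,\varphi(\zeta)))$ sends $S_c$ into $\{|\mathrm{Re}|\le(b+\epsilon_*)/6\}\subset S_c$ and is $\frac16$-Lipschitz. So it has a unique fixed point $\psi_\varphi(\zeta')\in S_c$: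
$$6\psi_\varphi+\varepsilon_1(\psi_\varphi,\varphi(\psi_\varphi))=\zeta' .\tag{8}$$
It is holomorphic in $\zeta'$ as the uniform limit of the iterates started at $\zeta'/6$. Equation (8) recovers $\zeta'$ from $\psi_\varphi(\zeta')$, and differentiating it we obtain
$$\bigl|\psi_\varphi(\zeta')-\tfrac{\zeta'}6\bigr|\le\tfrac{\epsilon_*}6,\qquad0<|\psi_\varphi'|\le\tfrac15,\qquad\psi_\varphi\text{ injective}.\tag{9}$$

**Step 2 (the graph transform contracts).** Put $\mathcal T\varphi=W(\psi_\varphi,\varphi\circ\psi_\varphi)$. For $|u|\le\rho$, $|\frac J6u+\frac23|\le\frac14\cdot\frac{19}{20}+\frac23<0.905$, so $|\mathcal T\varphi|\le1.02\cdot0.905+0.01<\rho$ and $\mathcal T$ maps $\mathcal G$ to $\mathcal G$. Let $\varphi_1,\varphi_2\in\mathcal G$ and $\psi_i=\psi_{\varphi_i}$. Comparing $\varepsilon_1(\psi_1,\varphi_1(\psi_1))$ with $\varepsilon_1(\psi_2,\varphi_1(\psi_2))$ and then with $\varepsilon_1(\psi_2,\varphi_2(\psi_2))$, (8) gives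
$$6|\psi_1-\psi_2|\le|\psi_1-\psi_2|+\beta\|\varphi_1-\varphi_2\|,\qquad\text{so}\qquad|\psi_1-\psi_2|\le\tfrac\beta5\|\varphi_1-\varphi_2\| .$$
On $S_c\times\{|u|\le\rho\}$ we have $|\partial_uW|\le1.02\cdot\frac14+0.01<0.3$ and $|\partial_\zeta W|\le35\cdot1.02\cdot0.905+0.01<33$. Moreover $|\varphi_1(\psi_1)-\varphi_2(\psi_2)|\le\frac2b|\psi_1-\psi_2|+\|\varphi_1-\varphi_2\|$. Hence
$$\|\mathcal T\varphi_1-\mathcal T\varphi_2\|\le\Bigl[\tfrac\beta5\bigl(33+0.3\cdot\tfrac2b\bigr)+0.3\Bigr]\|\varphi_1-\varphi_2\|\le\tfrac12\|\varphi_1-\varphi_2\| .$$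
Let $\varphi$ be the fixed point of $\mathcal T$ and $\psi=\psi_\varphi:S^\circ\to S_c$. By (8), $\hat g(\psi(\zeta),\varphi(\psi(\zeta)))=(\zeta,\varphi(\zeta))$ for $\zeta\in S^\circ$. With $\chi(\zeta)=\tau\iota(e^\zeta,\varphi(\zeta))$ this reads $f^{-N}(\chi(\psi(\zeta)))=\chi(\zeta)$, that is,
$$f^N\circ\chi=\chi\circ\psi\quad\text{on }S^\circ .\tag{10}$$

**Step 3 (the saddle).** We find $p$ on the leaf. By (9), $\psi$ contracts distances by the factor $\frac15$ on the convex set $S^\circ$ and maps it into $S_c$. So it has a fixed point $\zeta_*\in S_c$, and $\psi^n\to\zeta_*$ locally uniformly. From $|\zeta_*-\zeta_*/6|\le\epsilon_*/6$ we get $|\zeta_*|\le\epsilon_*/5$. Let $p=\chi(\zeta_*)$; then $f^N(p)=p$. Since $e^\zeta$ is the first component of $\iota^{-1}\tau^{-1}\chi$, we have $\chi'(\zeta_*)\ne0$, and (10) shows that $\lambda=\psi'(\zeta_*)$ is an eigenvalue of $Df^N(p)$ with $0<|\lambda|\le\frac15$. The other eigenvalue has modulus $|\delta|^N/|\lambda|\ge5|\delta|^N>1$. So $p$ is a saddle.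

**Step 4 (the leaf inside $W^s(p)$, intrinsically).** We must transport the leaf to the uniformizing plane by an injective continuous map. By (10), $f^{Nn}(\chi(\zeta))=\chi(\psi^n(\zeta))\to p$. Applying $f,\dots,f^{N-1}$ we get $\chi(\zeta)\in W^s(p)$. Normalize $\xi(0)=p$. On $W^s(p)\cong\mathbb C$ the map $f^N$ is an automorphism fixing $0$ with multiplier the stable eigenvalue $\lambda$, so
$$f^N\xi(z)=\xi(\lambda z).\tag{11}$$
Let $\theta=\xi^{-1}\circ\chi:S^\circ\to\mathbb C$. By (10) and (11), $\theta\circ\psi=\lambda\theta$. For $\zeta$ in a small disc $\Delta$ centered at $\zeta_*$, which satisfies $\psi(\Delta)\subset\Delta$, the forward $f^N$-orbit of $\chi(\zeta)$ stays near $p$. By the local stable manifold theorem $\chi(\zeta)\in W^s_{loc}(p)$, an embedded disc that $\xi$ parametrizes biholomorphically near $0$. So $\theta$ is holomorphic on $\Delta$ with $\theta'(\zeta_*)\neq0$; shrink $\Delta$ so that $\theta|_\Delta$ is injective. Since $\theta=\lambda^{-n}\theta\circ\psi^n$ and $\psi^n$ maps any given compact subset of $S^\circ$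 into $\Delta$ for large $n$, $\theta$ is holomorphic on $S^\circ$. It is injective: $\theta(\zeta_1)=\theta(\zeta_2)$ implies $\theta(\psi^n\zeta_1)=\theta(\psi^n\zeta_2)$, hence $\psi^n\zeta_1=\psi^n\zeta_2$ for large $n$, hence $\zeta_1=\zeta_2$.

**Step 5 (a continuum of points with an infinite past in the strip).** In the model $\psi(\zeta)=\zeta/6$, and these points form the line $i\mathbb R$. In general let $\mathcal K=\bigcap_n\psi^n(S_c)$. The sets $\psi^n(S_c)$ decrease because $\psi(S_c)\subset S_c$. They are closed in $\mathbb C$: by (9) $|\psi(\zeta)-\zeta/6|$ is bounded, so $\psi|_{S_c}:S_c\to\mathbb C$ is proper and maps closed sets to closed sets. From (9), the numbers $a_n=\sup_{S_c}|\psi^n(\zeta)-\zeta/6^n|$ satisfy $a_{n+1}\le\frac{\epsilon_*}6+\frac{a_n}6$ with $a_0=0$, so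
$$|\psi^n(\zeta)-\zeta/6^n|\le\epsilon_*/5 .\tag{12}$$
Let $I_n=\zeta_*+i[-6^n,6^n]\subset S_c$ and $C_n=\psi^n(I_n)$. By (12), $C_n$ is a compact connected subset of $\{|\zeta|\le2\}$ that contains $\zeta_*$ and points within $2\epsilon_*$ of $i$ and of $-i$. A Hausdorff limit $C$ of a subsequence is compact and connected, contains $\zeta_*$, and has diameter $>1$. Since $C_n\subset\psi^m(S_c)$ for $n\ge m$ and these sets are closed, $C\subset\mathcal K$.

**Step 6 (backward orbits are bounded).** If $\zeta\in\mathcal K$, then for each $m$ write $\zeta=\psi^m(\zeta_m)$ with $\zeta_m\in S_c$. By (10), $f^{-Nm}(\chi(\zeta))=\chi(\zeta_m)\in\tau\iota(T)$, a fixed compact set. So the backward orbit of $\chi(\zeta)$ is contained in $\bigcup_{0\le i<N}f^{-i}(\tau\iota(T))$, which is bounded, and $\chi(\zeta)\in K^-$.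

Therefore $\theta(C)\subset\xi^{-1}(W^s(p)\cap K^-)$. As $\theta$ is injective and continuous, $\theta(C)$ is a continuum with more than one point, and it contains $\theta(\zeta_*)=0=\xi^{-1}(p)$. $\square$

## 10. Choosing $\delta$: proofs of Theorems A and B

Let $\epsilon_*$ be as in Proposition 9 and let $\kappa$ be the corresponding constant in (7). What remains is to match the scalar $\sigma$ of the model with the power $(-\delta)^{-n}$ that Proposition 8 produces.

**Proof of Theorem A.** Let $J=\frac32$, $\sigma=\sqrt{3/2}$. By Proposition 7 choose $E\in\mathcal E$ with $\sigma E$ $\kappa$-close to $\iota g_J\iota^{-1}$ on $K$. Write $E^{-1}=e_1\cdots e_n$, $n\ge1$, and only now choose $\delta$ with $(-\delta)^n=\sigma^{-1}$. Then $|\delta|<1$, and with $N=2n$ we have $|\delta|^{-N}=|\sigma|^2=\frac32<5$. Proposition 8 gives $f$, of degree $\ge2$, with $\tau^{-1}f^{-N}\tau$ $\kappa$-close to $\sigma E$ on $K$, hence less than $2\kappa$ from $\iota g_J\iota^{-1}$. By (7), Proposition 9 applies and yields the continuum.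

For unboundedness, let $\lambda$ be the stable multiplier of $f^N$ at $p$ and $\xi(0)=p$. By (11) and the invariance of $K^-$, the map $z\mapsto\lambda^{-1}z$ sends $\xi^{-1}(W^s(p)\cap K^-)$ homeomorphically onto itself and fixes $0$. So it preserves the component containing $0$. That component contains a point other than $0$ and $|\lambda|<1$, so it is unbounded. $\square$

**Proof of Theorem B.** Now $\delta$ is given, and $n$ must be adapted to it.

**Step 1 (a bounded number of shears for all relevant $\sigma$).** Let $\Sigma=\{\sigma\in\mathbb C:\frac65\le|\sigma|^2\le\frac32\}$, a compact set. For each $\sigma_0\in\Sigma$ Proposition 7 gives $E$ with $\sigma_0E$ being $\frac\kappa2$-close to $\iota g_{\sigma_0^2}\iota^{-1}$ on $K$. By continuity the same $E$ gives $\kappa$-closeness of $\sigma E$ to $\iota g_{\sigma^2}\iota^{-1}$ for $\sigma$ near $\sigma_0$. By compactness finitely many $E$ suffice for all $\sigma\in\Sigma$. Let $n_0\ge1$ be such that all their inverses are products of at most $n_0$ elementary shears.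

**Step 2 (place $(-\delta)^{-n}$ in $\Sigma$).** Choose $r_0<1$ with $r_0^{-2}\le\frac54$ and $r_0^{-2n_0}\le\frac65$. Let $r_0\le|\delta|<1$ and let $n$ be the largest integer with $|\delta|^{-2n}\le\frac32$. Since $|\delta|^{-2n_0}\le\frac65$, we have $n\ge n_0$. Since $|\delta|^{-2(n+1)}>\frac32$, we have $|\delta|^{-2n}>\frac32|\delta|^2\ge\frac32\cdot\frac45=\frac65$. So $\sigma:=(-\delta)^{-n}\in\Sigma$.

**Step 3 (produce $f$).** Take the corresponding $E$, pad $E^{-1}$ with identity shears to length exactly $n$, and apply Proposition 8. With $J=\sigma^2$ and $N=2n$ it gives, for every $d\ge d_0(\delta)$, a map $f$ of degree $d$ with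
$$\sup_K\|\tau^{-1}f^{-N}\tau-\iota g_J\iota^{-1}\|<2\kappa,\qquad|\delta|^{-N}=|\sigma|^2\le\tfrac32<5 .\tag{13}$$
By (7), Proposition 9 applies. Unboundedness of the component follows as in Theorem A.

**Step 4 (openness).** Keep $N,\tau,J$ fixed. The conditions $\sup_K\|\tau^{-1}f^{-N}\tau-\iota g_J\iota^{-1}\|<2\kappa$ and $|\delta|^{-N}<5$, which hold by (13), are strict inequalities depending continuously on $(P,\delta)$. Proposition 9 does not require $J=\delta^{-N}$. So they persist, together with $0<|\delta'|<1$, for all nearby $(P',\delta')$ with $\deg P'=d$. Proposition 9 applies to these maps, and unboundedness follows as before. $\square$
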